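# Lipschitz $2$-summing maps that are not Lipschitz $2$-integral

## 1. Summing maps into $\ell_q$ that do not factor through $L_\infty\to L_p$

**Theorem 1.** Let $1\le p<q<\infty$. There are a countable metric space $X$ and a map $T:X\to\ell_q$ with $\pi_p^L(T)\le 4^{1/p}$ that is not Lipschitz $p$-integral. The target $\ell_q$ may be replaced by any Banach space $Y$ containing $\ell_q^n$'s uniformly complemented: for some $\lambda<\infty$ and all $n$ there are linear maps $S_n:\ell_q^n\to Y$, $P_n:Y\to\ell_q^n$ with $P_nS_n=\mathrm{id}$, $\|S_n\|\le1$, $\|P_n\|\le\lambda$.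

The case $p=2$, $q=4$ answers a question posed in the paper "Lipschitz $p$-summing Operators" (http://www.math.tamu.edu/~johnson/Lip-p-summing10.pdf): is every Lipschitz $2$-summing map between metric spaces Lipschitz $2$-integral? The answer is no, and a counterexample exists with target $\ell_4$.

In plain words: "Lipschitz $p$-summing" says that the distances $d(Tx,Ty)$ are controlled, in a $p$-th power average sense, by real-valued Lipschitz functions on $X$. "Lipschitz $p$-integral" says that $T$ can be written as a Lipschitz map into $L_\infty(\mu)$, followed by the inclusion $L_\infty(\mu)\to L_p(\mu)$, followed by a Lipschitz map defined on *all* of $L_p(\mu)$. The second property implies the first (Section 2). The theorem says that the converse fails.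

As an example of the hypothesis on $Y$, take $Y=L_q[0,1]$. Split $[0,1]$ into $n$ intervals $I_j$ of length $1/n$, and put $S_n(c)=\sum_j c_j n^{1/q}\mathbf 1_{I_j}$ and $P_ng=\big(n^{1-1/q}\int_{I_j}g\big)_j$. Then $P_nS_n=\mathrm{id}$ and $S_n$ is isometric. By Hölder $\|P_ng\|_q^q=\sum_j n^{q-1}\big|\int_{I_j}g\big|^q\le\sum_j\int_{I_j}|g|^q$, so $\lambda=1$ works.

Two companion results come from the same construction.

**Theorem 2 (classification for $p=2$).** Let $1<q\le\infty$. Every Lipschitz $2$-summing map from a metric space into $\ell_q$ is Lipschitz $2$-integral if and only if $q\le2$ or $q=\infty$.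

**Theorem 3 (quantitative).** Let $1\le p<\infty$. For each integer $m\ge2$, with $n=\lceil(4m^2)^p\rceil$, there is a map $T$ from a metric space with $N=(2m+1)^n$ points into an $n$-dimensional normed space such that $\pi_p^L(T)\le4^{1/p}$ and $I_p^L(T)\ge(m-1)/2$. Hence along this sequence $I_p^L(T)/\pi_p^L(T)\ge c_p(\log N/\log\log N)^{1/(2p)}$ for large $m$. For $p=2$ the exponent is $1/4$.

## 2. The constants $\pi_p^L$ and $I_p^L$

All Banach spaces are real. A metric space $Z$ is pointed by choosing a base point $0$. Its **Lipschitz dual** $Z^\#$ is the Banach space of real Lipschitz functions on $Z$ vanishing at $0$, normed by the Lipschitz constant $\operatorname{Lip}(\cdot)$, and $B_{Z^\#}$ is its unit ball. We use McShane's formula throughout: if $f$ is $L$-Lipschitz on a subset $W\subset Z$, then $\tilde f(z)=\inf_{w\in W}[f(w)+L\,d(z,w)]$ is $L$-Lipschitz on $Z$ and equals $f$ on $W$.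

**Definition (summing).** For $1\le p<\infty$, $\pi_p^L(T)$ is the smallest $C$ such that for all finite sequences $(x_i),(y_i)$ in $X$ and all $a_i>0$
$$\sum_i a_i\,d_Y(Tx_i,Ty_i)^p\le C^p\sup_{f\in B_{X^\#}}\sum_i a_i|f(x_i)-f(y_i)|^p. \tag{1}$$
$T$ is Lipschitz $p$-summing if $\pi_p^L(T)<\infty$.

With a single pair, the supremum in (1) is $a\,d(x,y)^p$, so $\operatorname{Lip}(T)\le\pi_p^L(T)$. With many pairs, one function $f$ has to serve all of them, and this makes (1) a real restriction.

**Definition (integral).** Let $J:Y\to(Y^\#)^*$, $J(y)(g)=g(y)$, be the canonical isometric embedding. A Lipschitz map $T$ is Lipschitz $p$-integral if there are a probability measure $\mu$ and Lipschitz maps $A:X\to L_\infty(\mu)$, $B:L_p(\mu)\to(Y^\#)^*$ with $JT=B\,i_{\infty,p}A$, where $i_{\infty,p}:L_\infty(\mu)\to L_p(\mu)$ is the formal identity. $I_p^L(T)$ is the infimum of $\operatorname{Lip}(A)\operatorname{Lip}(B)$ over all such factorizations.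

For linear operators between Banach spaces, $\pi_p^L$ and $I_p^L$ coincide with the usual $p$-summing and $p$-integral norms.

**Example (finite subsets of the line).** Let $X\subset\mathbb R$ be finite and $T:X\to Y$ any map. Let $\mu$ be a point mass, so $L_\infty(\mu)=L_p(\mu)=\mathbb R$, and let $A$ be the inclusion. Define $B:\mathbb R\to(Y^\#)^*$ by interpolating $JT$ affinely between consecutive points of $X$ and keeping it constant outside. Then $\operatorname{Lip}(B)=\operatorname{Lip}(T)$, so $I_p^L(T)\le\operatorname{Lip}(T)$. No gap between the two constants can appear here.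

**Integral implies summing.** We check that $\pi_p^L(T)\le I_p^L(T)$. Let $JT=B\,i_{\infty,p}A$. Since $J$ is isometric,
$$\sum_ia_i\,d_Y(Tx_i,Ty_i)^p\le\operatorname{Lip}(B)^p\int\sum_ia_i|A(x_i)(\omega)-A(y_i)(\omega)|^p\,d\mu(\omega).$$
Only finitely many points occur. So for almost every $\omega$ the function $x\mapsto A(x)(\omega)$ is $\operatorname{Lip}(A)$-Lipschitz on the set of these points. Extend it by McShane's formula and subtract a constant: the integrand is at most $\operatorname{Lip}(A)^p$ times the supremum in (1).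

**Base points and Banach targets.** Only differences $f(x)-f(y)$ enter (1), so $\pi_p^L$ ignores base points. If the base point of $Y$ is moved from $0$ to $y_0$, then $\Phi(g)=g-g(0)$ is a linear isometry from the new Lipschitz dual onto the old one, and $\Phi^*J_0(y)=J_{y_0}(y)-J_{y_0}(0)$. So $J$ changes by a linear isometry and a translation, and Lipschitz $p$-integrality and $I_p^L$ are unchanged. In a Banach space we use the base point $0$.

For a Banach space $Y$, the Lipschitz constant of a linear functional is its norm, so $Y^*$ is an isometric subspace of $Y^\#$. Restricting functionals from $Y^\#$ to $Y^*$ gives a linear map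
$$\rho_Y:(Y^\#)^*\to Y^{**},\qquad\|\rho_Y\|\le1,\qquad \rho_Y\circ J=\text{the canonical embedding }Y\to Y^{**}. \tag{2}$$
Thus from $JT=B\,i_{\infty,p}A$ one gets a factorization of $T$ itself through $Y^{**}$, with $\rho_YB$ in place of $B$. If $\dim Y<\infty$, then $Y^{**}=Y$.

## 3. Summing maps and Lipschitz extension from subsets of $L_p$

The sensible first approach is to try to prove that summing implies integral. It starts with the Pietsch-type theorem of Farmer–Johnson (*Lipschitz $p$-summing operators*, Proc. AMS 137 (2009)), whose short proof we include.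

**Domination.** If $C=\pi_p^L(T)<\infty$, there is a probability measure $\mu$ on the weak$^*$-compact set $B_{X^\#}$ with
$$d_Y(Tx,Ty)^p\le C^p\int|f(x)-f(y)|^p\,d\mu(f)\qquad(x,y\in X). \tag{3}$$

*Proof.* The set $K=B_{X^\#}$, with the topology of pointwise convergence, is closed in $\prod_x[-d(x,0),d(x,0)]$, hence compact. In $C(K)$ let $\mathcal C$ be the set of all functions
$$\varphi(f)=\sum_ia_i\big(d_Y(Tx_i,Ty_i)^p-C^p|f(x_i)-f(y_i)|^p\big).$$
It is closed under sums and positive multiples, hence convex. By (1) and compactness each $\varphi\in\mathcal C$ takes a value $\le0$ somewhere, so $\mathcal C$ is disjoint from the open convex cone $\mathcal P$ of strictly positive functions. By Hahn–Banach there are a nonzero functional $\mu$ on $C(K)$ and $c\in\mathbb R$ with $\mu(\varphi)\le c<\mu(\psi)$ for $\varphi\in\mathcal C$, $\psi\in\mathcal P$. Replacing $\varphi$ by $t\varphi$ and letting $t\to0$ gives $c\ge0$; letting $t\to\infty$ gives $\mu(\varphi)\le0$. So $\mu$ is positive on $\mathcal P$, and after normalization it is a probability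 measure. Applying $\mu(\varphi)\le0$ to a single pair gives (3). $\blacksquare$

Now set $A(x)(f)=f(x)$. This is a $1$-Lipschitz map $X\to L_\infty(\mu)$, and (3) says that
$$i_{\infty,p}A(x)\longmapsto Tx \tag{4}$$
is a well-defined $C$-Lipschitz map from the *subset* $i_{\infty,p}A(X)\subset L_p(\mu)$ to $Y$. What is missing is an extension of $J$ composed with (4) to all of $L_p(\mu)$.

Sometimes the extension exists.

* For $Y=\ell_\infty$ and any $p$, extend each coordinate by McShane's formula with the constant $C$. At a point $h_0=i_{\infty,p}A(x_0)$ the coordinates are those of $Tx_0$, hence bounded, and at any other $h$ each coordinate differs from its value at $h_0$ by at most $C\|h-h_0\|_p$. So the extension has values in $\ell_\infty$. Composing with $J$ gives $I_p^L(T)\le\pi_p^L(T)$.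
* For $p=2$ and $Y$ a Hilbert space, Kirszbraun's theorem extends (4) with the constant $C$, and again $I_2^L(T)\le\pi_2^L(T)$.
* For $p=2$ and a linear $2$-summing operator, the linear Pietsch theorem gives a subspace of $L_2(\mu)$ in place of the subset, and one extends by first projecting orthogonally onto its closure.

For a general metric space $X$, the set $i_{\infty,p}A(X)$ is just a subset of $L_p(\mu)$, there is no projection onto it, and for targets such as $\ell_4$ none of these extension arguments applies. This is where the approach stops.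

This suggests a negative answer, but a failure of extension for one measure $\mu$ proves nothing yet: the definition of $I_p^L$ allows every $\mu$, $A$ and $B$. We need $X$ and $T$ for which *every* factorization is expensive.

## 4. Equilateral spaces and the $\ell_p$ grid: two families without a gap

Two easy ways to make a map Lipschitz $p$-summing are worth testing separately. Neither gives a gap; the construction in Section 5 superimposes them.

**Equilateral spaces.** Let $X$ be finite with all nonzero distances equal to $1$, and let $T:X\to Y$ satisfy $d_Y(Tx,Ty)\le1$. For random signs $\varepsilon\in\{\pm1\}^X$ the function $\frac12\varepsilon$ is $1$-Lipschitz, and $\mathbb E|\frac12\varepsilon_x-\frac12\varepsilon_y|^p=\frac12$ for $x\ne y$. Averaging gives $\pi_p^L(T)\le2^{1/p}$.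

Such maps are also Lipschitz $p$-integral with a uniform constant. Let $\mu$ be the uniform measure on $\{\pm1\}^X$ and $A(x)(\varepsilon)=\frac12\varepsilon_x$, so $\operatorname{Lip}(A)\le1$. The points $i_{\infty,p}A(x)$ are at mutual distance $\delta=2^{-1/p}$ in $L_p(\mu)$. Put $\varphi_x(h)=\max(0,1-\frac2\delta\|h-i_{\infty,p}A(x)\|_p)$, fix $x_0\in X$, and let
$$B(h)=JTx_0+\sum_x\varphi_x(h)(JTx-JTx_0).$$
The bumps live on disjoint open balls $U_x$ of radius $\delta/2$, and $B(i_{\infty,p}A(x))=JTx$. Since $\|JTx-JTx_0\|\le1$, $B$ is $\frac2\delta$-Lipschitz on each $U_x$, and it is constant off $\bigcup_xU_x$. If $h\in U_x$ and $h'\notin U_x$, the segment from $h$ to $h'$ contains a boundary point $k$ of $U_x$. All bumps vanish at $k$, so $\|B(h)-B(h')\|\le\|B(h)-B(k)\|+\|B(k)-B(h')\|\le\frac2\delta\|h-h'\|_p$. Hence $I_p^L(T)\le2^{1+1/p}$.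

**The $\ell_p$ grid.** Let $G\subset\mathbb Z^n$ be finite with metric $n^{1/p}\|x-y\|_\infty$, and let $T:G\to\ell_p^n$ be the inclusion. The functions $f_i(x)=n^{1/p}x_i$ are $1$-Lipschitz, and for $i$ uniform $\mathbb E_i|f_i(x)-f_i(y)|^p=\|x-y\|_p^p$; so $\pi_p^L(T)\le1$. Moreover, with $\mu$ uniform on $\{1,\dots,n\}$ and $A(x)=(n^{1/p}x_i)_i$, we have $\operatorname{Lip}(A)\le1$ and $\|i_{\infty,p}A(x)-i_{\infty,p}A(y)\|_p=\|x-y\|_p$. Here $L_p(\mu)$ is isometric to $\ell_p^n$, so $\rho_Y$ is not even needed: $B$ is an isometry followed by $J$, and $I_p^L(T)\le1$.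

## 5. A grid whose inclusion is uniformly summing

Fix integers $m,n\ge1$ and $1\le p<\infty$. Let $G=\{0,1,\dots,2m\}^n$, and let $X_{m,n}$ be $G$ with the metric $d(x,y)=n^{1/p}\|x-y\|_\infty$. Combining both families of test functions lets us control $(\|z\|_p^p+n)^{1/p}$ for $z=x-y\ne0$. The extra $n$ lets us use target norms that are larger than $\|\cdot\|_p$ in coordinate directions.

**Lemma 4.** Let $E=(\mathbb R^n,\|\cdot\|)$ be a normed space and $\alpha,\beta>0$ such that

* (N1) $\|z\|\le(\|z\|_p^p+n)^{1/p}$ for all $z\in\{-2m,\dots,2m\}^n\setminus\{0\}$;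
* (N2) $|z_i|\le\alpha\|z\|$ for all $z\in\mathbb R^n$ and all $i$;
* (N3) $\frac1n\|z\|_1\le\beta n^{-1/p}\|z\|$ for all $z\in\mathbb R^n$.

Let $T:X_{m,n}\to E$, $Tx=x$. Then:

(a) $\pi_p^L(T)\le4^{1/p}$.

(b) If $\nu$ is a probability measure and $A:X_{m,n}\to L_\infty(\nu)$, $B':L_p(\nu)\to E$ are Lipschitz with $B'i_{\infty,p}A=T$, then
$$\operatorname{Lip}(A)\operatorname{Lip}(B')\ge\frac{m-1}{\beta+2\alpha m}. \tag{5}$$

(c) Consequently $I_p^L(T)\ge\dfrac{m-1}{\beta+2\alpha m}$.

Part (c) follows from (b): given $JT=B\,i_{\infty,p}A$, put $B'=\rho_EB$. By (2) and $E^{**}=E$, $B'i_{\infty,p}A=T$ and $\operatorname{Lip}(B')\le\operatorname{Lip}(B)$.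

**Proof of (a).** The purpose is to find one random function in the unit ball whose increments dominate those of $T$ on every pair. The functions $f_i(x)=n^{1/p}x_i$ are $1$-Lipschitz. For $\varepsilon\in\{\pm1\}^G$ the function $h_\varepsilon(x)=\frac12n^{1/p}\varepsilon_x$ is $1$-Lipschitz, because its increments are at most $n^{1/p}$ and distinct points of $X_{m,n}$ are at distance at least $n^{1/p}$. Subtracting constants puts all of them in $B_{X_{m,n}^\#}$ without changing increments.

Choose $f$ at random: with probability $\frac12$ it is $f_i$ with $i$ uniform in $\{1,\dots,n\}$, and with probability $\frac12$ it is $h_\varepsilon$ with $\varepsilon$ uniform. For $x\ne y$ in $G$ and $z=x-y$,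
$$\mathbb E|f(x)-f(y)|^p=\tfrac12\cdot\tfrac1n\sum_in|z_i|^p+\tfrac12\,n\,\mathbb P(\varepsilon_x\ne\varepsilon_y)=\tfrac12\|z\|_p^p+\tfrac14n\ge\tfrac14(\|z\|_p^p+n)\ge\tfrac14\|Tx-Ty\|^p,$$
the last step by (N1). Multiply by $a_i$ and sum over pairs:
$$\sum_ia_i\|Tx_i-Ty_i\|^p\le4\,\mathbb E\sum_ia_i|f(x_i)-f(y_i)|^p\le4\sup_{f\in B_{X_{m,n}^\#}}\sum_ia_i|f(x_i)-f(y_i)|^p.\qquad\blacksquare$$

## 6. Increments on the grid and increments on the cube

How could one bound every factorization $T=B'i_{\infty,p}A$ from below? The map $T$ moves the $i$-th coordinate by $m$ when we pass from $g$ to $g+me_i$. If $A$ has small increments in an average coordinate direction, then $B'$ must have a large Lipschitz constant. Write $a=\operatorname{Lip}(A)$. For fixed $\omega$, the function $f(g)=A(g)(\omega)$ is $L$-Lipschitz for $\|\cdot\|_\infty$, with $L=an^{1/p}$. For a differentiable function on $\mathbb R^n$ this means $\sum_i|\partial_if|\le L$: such a function cannot be steep in many coordinate directions at once. So one hopes for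
$$\frac1n\sum_i\ \text{average over }g\text{ of }\ |f(g+me_i)-f(g)|^p\ \le\ 2m^pa^p. \tag{6}$$

**On the grid, (6) is false.** Take $f=h_\varepsilon$ from Section 5, so $a=1$. For every $g\in G$ with $g_i\le m$, averaging over the signs gives $\mathbb E_\varepsilon|h_\varepsilon(g+me_i)-h_\varepsilon(g)|^p=n/2$. Hence for some $\varepsilon$ the left side of (6) is at least $n/2$, while the right side is $2m^p$. In our applications $n$ is far larger than $m^p$. The functions that made $T$ summing are exactly those that break the estimate: a function on the grid may jump by $L$ in all coordinate directions at once, since it has no gradient.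

**Off the grid, it is true.** The remedy is that a factorization gives more than values on the grid. Real Lipschitz functions extend from $G$ to $\mathbb R^n$ with the same constant, so $A$ extends to $\tilde A:\mathbb R^n\to L_\infty(\nu)$ at no cost. And $B'$ is defined on all of $L_p(\nu)$. Therefore $F=B'i_{\infty,p}\tilde A$ is a Lipschitz map on all of $\mathbb R^n$ that equals the identity on $G$. We can average over the solid cube $[0,2m]^n$ instead of the grid, and there the gradient bound holds almost everywhere. What we pay is that $F$ is only *close* to the identity off $G$, and (N3) measures how close. Condition (1) never sees points outside $G$. The definition of integrality does, through $B'$.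

## 7. The lower bound for every factorization

**Proof of Lemma 4(b).** Put $a=\operatorname{Lip}(A)$, $b=\operatorname{Lip}(B')$, $K=ab$. We must show $m-1\le(\beta+2\alpha m)K$.

**Step 1 (extend the factorization to $\mathbb R^n$).** The purpose is to get a Lipschitz map $F$ on $\mathbb R^n$ that passes through $L_\infty(\nu)$. Choose bounded representatives $A(g)(\omega)$, $g\in G$. As $G$ is finite, off a $\nu$-null set we have $|A(g)(\omega)-A(h)(\omega)|\le an^{1/p}\|g-h\|_\infty$ for all $g,h\in G$. Off this set define, for $x\in\mathbb R^n$,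
$$\tilde A(x)(\omega)=\min_{g\in G}\big[A(g)(\omega)+an^{1/p}\|x-g\|_\infty\big],$$
and on the null set put $\tilde A(x)(\omega)=0$. Then:

* $\tilde A$ is jointly measurable in $(x,\omega)$, as a minimum of finitely many sums of a measurable function of $\omega$ and a continuous function of $x$;
* $\tilde A(g)=A(g)$ almost everywhere for $g\in G$ (McShane);
* for every $\omega$, the function $x\mapsto\tilde A(x)(\omega)$ is $an^{1/p}$-Lipschitz for $\|\cdot\|_\infty$;
* each $\tilde A(x)$ is bounded, so it lies in $L_\infty(\nu)$.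

Let $F=B'i_{\infty,p}\tilde A:\mathbb R^n\to E$. Then $F(g)=g$ for $g\in G$. Since $\nu$ is a probability measure, $\|\cdot\|_{L_p(\nu)}\le\|\cdot\|_{L_\infty(\nu)}$, and so
$$\|F(x)-F(y)\|\le Kn^{1/p}\|x-y\|_\infty. \tag{7}$$
In particular $F$ is continuous, so its coordinates $F_i$ can be integrated over bounded sets.

**Step 2 ($F$ is close to the identity on the cube).** The purpose is to control $F$ off the grid. Let $Q=[0,2m]^n$, $x\in Q$, and choose $g\in G$ with $\|x-g\|_\infty\le\frac12$. By (7), $\|F(x)-g\|=\|F(x)-F(g)\|\le\frac12Kn^{1/p}$. By (N3), $\|F(x)-g\|_1\le\beta n^{1-1/p}\cdot\frac12Kn^{1/p}=\frac12\beta Kn$. Also $\|g-x\|_1\le\frac n2$. Hence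
$$\|F(x)-x\|_1\le\frac n2(\beta K+1)\qquad(x\in Q). \tag{8}$$

**Step 3 (a quantity that is large because $F$ is nearly the identity).** Let $x$ be uniform on $Q$ and
$$S=\sum_{i=1}^n2\,\mathbb E[F_i(x)\operatorname{sgn}(x_i-m)].$$
For the identity in place of $F$, each summand is $2\,\mathbb E[x_i\operatorname{sgn}(x_i-m)]=2\,\mathbb E|x_i-m|=m$, because $\mathbb E\operatorname{sgn}(x_i-m)=0$ and $x_i$ is uniform on $[0,2m]$. Replacing $x_i$ by $F_i(x)$ changes the sum by at most $2\,\mathbb E\|F(x)-x\|_1$. By (8),
$$S\ge nm-2\,\mathbb E\|F(x)-x\|_1\ge n(m-\beta K-1). \tag{9}$$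

**Step 4 (rewrite $S$ through increments of $\tilde A$).** The purpose is to bring in the factorization. Let $Q_i=\{u\in Q:0\le u_i\le m\}$, and let $\mathbb E_{Q_i}$ be the expectation over $u$ uniform on $Q_i$. Given $x_i<m$, the point $x$ is uniform on $Q_i$ (up to a set of measure zero); given $x_i>m$, it is distributed as $u+me_i$. Each event has probability $\frac12$, so
$$2\,\mathbb E[F_i(x)\operatorname{sgn}(x_i-m)]=\mathbb E_{Q_i}[F_i(u+me_i)-F_i(u)].$$
By (N2), $|F_i(u+me_i)-F_i(u)|\le\alpha\|F(u+me_i)-F(u)\|\le\alpha b\,\|\tilde A(u+me_i)-\tilde A(u)\|_{L_p(\nu)}$. By Jensen's inequality for the average over $i$ and $u$,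
$$\frac Sn\le\alpha b\Big(\frac1n\sum_i\mathbb E_{Q_i}\|\tilde A(u+me_i)-\tilde A(u)\|_{L_p(\nu)}^p\Big)^{1/p}. \tag{10}$$

**Step 5 (coordinate increments of a sup-norm Lipschitz function).** The purpose is the estimate (6), on the cube. Fix $\omega$ and put $f=\tilde A(\cdot)(\omega)$, which is $L$-Lipschitz for $\|\cdot\|_\infty$ with $L=an^{1/p}$. We claim
$$\sum_i\mathbb E_{Q_i}|f(u+me_i)-f(u)|^p\le2m^pa^pn. \tag{11}$$

*Gradient bound.* By Rademacher's theorem $f$ is differentiable almost everywhere. At a point of differentiability let $v=\operatorname{sgn}\nabla f$, taken coordinatewise, so $\|v\|_\infty\le1$. The directional derivative along $v$ is $\sum_i|\partial_if|$, and it is at most $L\|v\|_\infty\le L$. Since the $\ell_p$ norm is at most the $\ell_1$ norm,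
$$\sum_i|\partial_if|^p\le\Big(\sum_i|\partial_if|\Big)^p\le L^p=a^pn\qquad\text{almost everywhere.} \tag{12}$$

*From increments to derivatives.* To have $\partial_if$ defined everywhere, let it mean the Borel function $\limsup_{k\to\infty}k\,[f(x+e_i/k)-f(x)]$, which equals the partial derivative wherever that exists. On every line parallel to $e_i$, $f$ is Lipschitz, hence absolutely continuous, and $f(u+me_i)-f(u)=\int_0^m\partial_if(u+te_i)\,dt$. By Hölder,
$$|f(u+me_i)-f(u)|^p\le m^{p-1}\int_0^m|\partial_if(u+te_i)|^p\,dt.$$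

*Averaging.* For measurable $h\ge0$ on $[0,2m]$, substitute $r=s+t$. The set of $s\in[0,m]$ with $r-s\in[0,m]$ has length $m-|r-m|$, so
$$\frac1m\int_0^m\!\!\int_0^mh(s+t)\,dt\,ds=\int_0^{2m}h(r)\,\frac{m-|r-m|}m\,dr\le\int_0^{2m}h(r)\,dr.$$
Use this in the $i$-th coordinate with $h=|\partial_if|^p$ on the line, and average over the other coordinates, which are uniform on $[0,2m]$. The right side is $2m$ times the mean of $h$ over $[0,2m]$, so
$$\mathbb E_{Q_i}|f(u+me_i)-f(u)|^p\le m^{p-1}\cdot2m\;\mathbb E_{x\in Q}|\partial_if(x)|^p.$$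
Sum over $i$ and use (12). This gives (11).

**Step 6 (conclusion).** The purpose is to compare the two bounds for $S$. Integrate (11) over $\omega$; by Tonelli, which applies because $\tilde A$ is jointly measurable, $\sum_i\mathbb E_{Q_i}\|\tilde A(u+me_i)-\tilde A(u)\|_{L_p(\nu)}^p\le2m^pa^pn$. Then (10) gives
$$\frac Sn\le\alpha b\,(2m^pa^p)^{1/p}=2^{1/p}\alpha mK\le2\alpha mK.$$
Together with (9), $m-\beta K-1\le2\alpha mK$, which is (5). $\blacksquare$

## 8. Scaled $\ell_q^n$ norms on the grid

To use Lemma 4 we need a norm that is small on the grid in the sense of (N1) but has $\alpha m$ bounded and $\beta$ much smaller than $m$. Let $p<q<\infty$ and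
$$\|z\|=\theta\|z\|_q,\qquad\theta=n^{1/p-1/q}(2m)^{-(1-p/q)}.$$

* *(N1).* Let $\|z\|_\infty\le2m$ and $s=\|z\|_p^p$. Then $\|z\|_q^q\le\|z\|_\infty^{q-p}\|z\|_p^p\le(2m)^{q-p}s$, so $\|z\|_q\le(2m)^{1-p/q}s^{1/q}$ and
$$\theta\|z\|_q\le n^{1/p-1/q}s^{1/q}\le(s+n)^{1/p-1/q}(s+n)^{1/q}=(s+n)^{1/p}.$$
* *(N2).* Since $|z_i|\le\|z\|_q$, it holds with $\alpha=1/\theta$.
* *(N3).* Since $\|z\|_1\le n^{1-1/q}\|z\|_q$, we have $\frac1n\|z\|_1\le n^{-1/q}\theta^{-1}\|z\|$, so it holds with $\beta=n^{1/p-1/q}/\theta=(2m)^{1-p/q}$.

Let $m\ge2$ and choose $n=n(m)$ with $n^{1/p-1/q}\ge(2m)^{2-p/q}$. Then $2\alpha m=2m/\theta=(2m)^{2-p/q}n^{-(1/p-1/q)}\le1$. Since $m-1\ge m/2$ and $(2m)^{1-p/q}\ge1$, the bound in (5) is at least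
$$\frac{m-1}{(2m)^{1-p/q}+1}\ge\frac{m/2}{2(2m)^{1-p/q}}=\frac{(2m)^{p/q}}8.$$
The space $(\mathbb R^n,\theta\|\cdot\|_q)$ is isometric to $\ell_q^n$ by $z\mapsto\theta z$. We have proved:

**Proposition 5.** For $1\le p<q<\infty$ and $m\ge2$ there is $T_m:X_{m,n}\to\ell_q^n$, $n=n(m)$, with $T_m(0)=0$ and $\pi_p^L(T_m)\le4^{1/p}$, such that whenever $T_m=B'i_{\infty,p}A$ with $\nu$ a probability measure and Lipschitz maps $A:X_{m,n}\to L_\infty(\nu)$, $B':L_p(\nu)\to\ell_q^n$, we have $\operatorname{Lip}(A)\operatorname{Lip}(B')\ge(2m)^{p/q}/8$.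

For $p=2$, $q=4$ one has $\theta=n^{1/4}(2m)^{-1/2}$ and $\beta=(2m)^{1/2}$, the condition on $n$ is $n\ge(2m)^6$, and the lower bound is $(2m)^{1/2}/8$.

The comparison made after (6) is also justified here. With $t=p/q$, the choice of $n$ says $n\ge(2m)^{p(2-t)/(1-t)}\ge(2m)^{2p}$, so $n/2\ge\frac12 4^pm^{2p}\ge2m^{2p}>2m^p$.

If we put $q=p$, then $\theta=\alpha=\beta=1$, and (5) reads $(m-1)/(1+2m)<\frac12$ for every $n$. So the Lemma gives nothing for $\ell_p^n$, in agreement with the $\ell_p$ grid in Section 4.

## 9. Gluing the grids: proof of Theorem 1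

Let $Y,S_n,P_n,\lambda$ be as in Theorem 1. For $Y=\ell_q$ take coordinate inclusions and projections, with $\lambda=1$.

**Step 1 (build $X$ and $T$).** The purpose is to put maps with worse and worse constants into one map, with weights that keep the summing norm bounded. By Proposition 5, for each $k\ge1$ choose $T_k:X_k\to\ell_q^{n_k}$ from that family with lower bound at least $4^k$. Let $X$ be the union of the $X_k$ with their points $0$ identified. The metric is $d_{X_k}$ on $X_k$, and $d(x,y)=d(x,0)+d(0,y)$ for $x,y$ in different pieces. $X$ is countable, as each $X_k$ is finite. Let $R_k:X\to X_k$ be the identity on $X_k$ and send all other pieces to $0$. It is $1$-Lipschitz: for $x\in X_k$ and $y$ in another piece, $d(R_kx,R_ky)=d(x,0)\le d(x,y)$, and the other cases are clear. Define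
$$Tx=2^{-k}S_{n_k}T_kx\quad(x\in X_k),\qquad\text{equivalently}\qquad Tx=\sum_k2^{-k}S_{n_k}T_kR_kx.$$
This is well defined since $T_k(0)=0$, and at most one term of the sum is nonzero.

**Step 2 ($T$ is Lipschitz $p$-summing).** The purpose is to show $\pi_p^L(T)\le4^{1/p}$. If $f\in B_{X_k^\#}$, then $f\circ R_k\in B_{X^\#}$. By Minkowski's inequality, $\|S_{n_k}\|\le1$ and $\pi_p^L(T_k)\le4^{1/p}$,
$$\begin{aligned}\Big(\sum_ia_i\|Tx_i-Ty_i\|^p\Big)^{1/p}&\le\sum_k2^{-k}\Big(\sum_ia_i\|T_kR_kx_i-T_kR_ky_i\|^p\Big)^{1/p}\\&\le\sum_k2^{-k}\,4^{1/p}\sup_{f\in B_{X_k^\#}}\Big(\sum_ia_i|f(R_kx_i)-f(R_ky_i)|^p\Big)^{1/p}\\&\le4^{1/p}\sup_{f\in B_{X^\#}}\Big(\sum_ia_i|f(x_i)-f(y_i)|^p\Big)^{1/p},\end{aligned}$$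
because $\sum_k2^{-k}=1$.

**Step 3 ($T$ is not Lipschitz $p$-integral).** The purpose is to recover from one factorization of $T$ a factorization of every $T_k$. Suppose $JT=B\,i_{\infty,p}A$ with a probability measure $\mu$ and Lipschitz $A,B$. Put
$$B_k=2^kP_{n_k}^{**}\rho_YB:L_p(\mu)\to(\ell_q^{n_k})^{**}=\ell_q^{n_k},\qquad\operatorname{Lip}(B_k)\le2^k\lambda\operatorname{Lip}(B).$$
By (2), $\rho_YJ$ is the canonical embedding $Y\to Y^{**}$, and $P_{n_k}^{**}$ restricted to $Y$ is $P_{n_k}$. So on $X_k$
$$B_k\,i_{\infty,p}\,A|_{X_k}=2^kP_{n_k}T|_{X_k}=P_{n_k}S_{n_k}T_k=T_k.$$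
Here $X_k$ is an isometric subset of $X$, so $\operatorname{Lip}(A|_{X_k})\le\operatorname{Lip}(A)$. By the choice of $T_k$, $2^k\lambda\operatorname{Lip}(A)\operatorname{Lip}(B)\ge4^k$ for every $k$. This is impossible. $\blacksquare$

Taking $p=2$, $q=4$: there is a Lipschitz $2$-summing map into $\ell_4$ that is not Lipschitz $2$-integral.

## 10. A norm adapted to the grid: proof of Theorem 3

When the target need not be $\ell_q^n$, another norm makes $\beta=1$. Put
$$\|z\|=\max\Big(\|z\|_p,\ \frac{n^{1/p}}{2m}\|z\|_\infty\Big).$$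

* *(N1).* If $\|z\|_\infty\le2m$, the second entry is at most $n^{1/p}$, so the maximum is at most $(\|z\|_p^p+n)^{1/p}$.
* *(N2)* holds with $\alpha=2mn^{-1/p}$, from the second entry.
* *(N3)* holds with $\beta=1$: by Hölder, $\frac1n\|z\|_1\le n^{-1/p}\|z\|_p\le n^{-1/p}\|z\|$.

Lemma 4 gives $\pi_p^L(T)\le4^{1/p}$ and
$$I_p^L(T)\ge\frac{m-1}{1+4m^2n^{-1/p}}.$$
With $n=\lceil(4m^2)^p\rceil$ we have $4m^2n^{-1/p}\le1$, so $I_p^L(T)\ge(m-1)/2$.

It remains to express $m$ through $N=(2m+1)^n$. Let $m\ge2$. Then $n\le2(4m^2)^p$ and $2m+1\le m^3$, so $\log N=n\log(2m+1)\le6\cdot4^pm^{2p}\log m$. Also $n\ge m^{2p}$ and $\log(2m+1)>1$, so $\log N\ge m^{2p}$ and $\log\log N\ge2p\log m$. Therefore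
$$\frac{\log N}{\log\log N}\le\frac{3\cdot4^p}{p}\,m^{2p},\qquad\Big(\frac{\log N}{\log\log N}\Big)^{1/(2p)}\le2\Big(\frac3p\Big)^{1/(2p)}m.$$
Since $I_p^L(T)/\pi_p^L(T)\ge4^{-1/p}(m-1)/2\ge4^{-1/p}m/4$, the stated bound holds with $c_p=\frac18\,4^{-1/p}(3/p)^{-1/(2p)}$. $\blacksquare$

For comparison there is a general upper bound: if $X$ has $N\ge2$ points, then $I_p^L(T)\le C(1+\log N)\,\pi_p^L(T)$. Start from (4) and compose with $J$. This gives a $\pi_p^L(T)$-Lipschitz map from a set of at most $N$ points of $L_p(\mu)$ into the Banach space $(Y^\#)^*$. Extend it by the theorem of Johnson, Lindenstrauss and Schechtman (Israel J. Math. 54 (1986)), which extends Lipschitz maps from $N$-point subsets of any metric space into any Banach space with constant $O(\log N)$. We do not claim that the power of $\log N$ in Theorem 3 is sharp.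

## 11. Targets $\ell_q$ for $p=2$: proof of Theorem 2

**Case $2<q<\infty$.** The property fails, by Theorem 1 with $p=2$.

**Case $1<q\le2$.** Here we use two facts as they stand. First, $\ell_q$ has modulus of convexity of power type $2$, meaning that for some $c>0$ unit vectors with $\|x-y\|\ge\varepsilon$ satisfy $1-\|\frac{x+y}2\|\ge c\varepsilon^2$; hence it has the Markov cotype $2$ property (K. Ball, *Markov chains, Riesz transforms and Lipschitz maps*, GAFA 2 (1992)). Second, it is a known result, quoted with the problem, that every Lipschitz $2$-summing map into a Banach space with K. Ball's Markov cotype $2$ property is Lipschitz $2$-integral. So the property holds.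

**Case $q=\infty$.** This was done in Section 3, for every $1\le p<\infty$: the map (4) extends coordinatewise by McShane's formula, and $I_p^L(T)\le\pi_p^L(T)$. $\blacksquare$

The target $\ell_1$ for $p=2$ is not covered by Theorem 2, and these notes do not settle it.
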